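\title{Acute triangulations of tetrahedral surfaces with at most 152 triangles}

\begin{abstract}
We prove that the surface of every tetrahedron, with its intrinsic metric, has a geodesic triangulation into at most $152$ acute triangles, and into at most $112$ if at most two of its vertices have total angle greater than $\pi$. The surface is cut into three pairs of mirror-congruent flat triangles that all have one side of the same length. This reduces the problem to triangulating three planar triangles whose vertices have to match along one side only. The bound $152$ extends to every convex polyhedral metric on the sphere with at most four cone points.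
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $T\subset\mathbb R^3$ be a tetrahedron, that is, the convex hull of four points that do not lie in one plane. Its boundary $S=\partial T$ with the intrinsic metric $d_S$, in which the distance of two points is the infimum of the lengths of the curves in $S$ that join them, is a \emph{tetrahedral surface}. A \emph{geodesic triangle} on a surface consists of three shortest paths that join three points pairwise, together with the region they surround. By a \emph{proper face} of a triangle we mean the empty set, one of its vertices, or one of its edges. A \emph{geodesic triangulation} is a collection of geodesic triangles that covers the surface and in which the intersection of any two triangles is a proper face of both. It is \emph{acute} if all angles within its triangles are strictly less than $\pi/2$, and its \emph{size} is the number of its triangles. We address the following problem from \cite{source}.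

\medskip
\noindent\emph{Find an explicit number $N$ such that every tetrahedral surface has an acute geodesic triangulation of size at most $N$.}
\medskip

If all four faces of $T$ are acute, they form such a triangulation themselves, since an edge of $T$ is a shortest path even in $\mathbb R^3$; the size is $4$. In general some faces are obtuse or right-angled, and their angles can be arbitrarily close to $0$ or to $\pi$, so a bound that does not depend on the shape has to come from a construction that survives these degenerations. New vertices are costly: where the total angle is $2\pi$, at least five acute triangles must meet at a vertex. One would still guess that a uniform bound exists, because a single planar triangle of any shape can be cut into a bounded number of acute ones (at most $16$ by Lemmas~\ref{lem:ten} and~\ref{lem:general} below). The obstacle is matching. If the four faces are subdivided separately, then every vertex that one face places on an edge of $T$ has to be accepted by the neighboring face, and the six edges couple all four faces with each other.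

For a vertex $v$ of $T$ let $\theta_v$ be its \emph{total angle}, the sum of the three face angles at $v$. The twelve angles of the four faces add up to $4\pi$, so $\sum_v\theta_v=4\pi$, and at most three vertices have $\theta_v>\pi$.

\begin{theorem}\label{thm:main}
Every tetrahedral surface has an acute geodesic triangulation with at most $152$ triangles.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] If at most two vertices of a tetrahedral surface satisfy $\theta_v>\pi$, then it has an acute geodesic triangulation with at most $112$ triangles.
\item[(b)] Every convex polyhedral metric on the sphere with at most four cone points, including the doubly covered triangles and quadrilaterals, has an acute geodesic triangulation with at most $152$ triangles.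
\end{itemize}
\end{theorem}

We do not claim that $152$ is optimal. Part (b) of Theorem~\ref{thm:more}, whose terms are recalled in Section~\ref{sec:cone}, is not used in the proof of Theorem~\ref{thm:main}.

The proof avoids most of the matching by cutting $S$ in a different way, so that most cuts are mirrors: lines across which the two adjacent pieces are reflections of each other. Across a mirror a triangulation can be reflected, and then it matches wherever its vertices lie. Section~\ref{sec:mirror} shows this in two examples. Section~\ref{sec:cut} cuts an arbitrary tetrahedral surface into three mirror pairs of triangles, and Section~\ref{sec:fold} reduces the problem to three planar triangles. Section~\ref{sec:center} provides the planar tool, and Sections~\ref{sec:one} and~\ref{sec:three} apply it to obtain the bounds $112$ and $152$.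

\section{Mirrors: two examples}\label{sec:mirror}

A \emph{triangulation of a convex polygon} $\Phi$ in the plane is a finite family of nondegenerate triangles with union $\Phi$, any two of which meet in a common proper face. We use the following property several times.
\begin{itemize}
\item[(F)] If $s,s'$ are triangles of a planar triangulation, not necessarily distinct, and $\sigma,\sigma'$ are proper faces of $s,s'$, then $\sigma\cap\sigma'$ is a proper face of both $s$ and $s'$.
\end{itemize}
For $s=s'$ this is a property of a single triangle. For $s\ne s'$ put $\tau=s\cap s'$. Each of $\sigma\cap\tau$ and $\sigma'\cap\tau$ is empty, a vertex in $\tau$, or $\tau$ itself, and so is their intersection $\sigma\cap\sigma'$.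

The \emph{double} of a convex polygon $\Phi$ consists of two copies of $\Phi$, the sheets, glued along their boundaries by the identity. The distance of two points is the infimum of the lengths of the broken lines that join them and have each link in one sheet. The whole boundary of $\Phi$ is a mirror.

\begin{lemma}\label{lem:double}
Let $\mathcal T$ be an acute triangulation of a convex polygon $\Phi$ in which every triangle meets $\partial\Phi$ in a proper face. Then the copies of $\mathcal T$ in the two sheets form an acute geodesic triangulation of the double of $\Phi$ with $2|\mathcal T|$ triangles.
\end{lemma}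

\begin{proof}
The folding map, which sends both sheets identically onto $\Phi$, takes a broken line from $y$ to $z$ to a planar broken line of the same length. This length is at least the planar distance of the images of $y$ and $z$. Hence a straight segment in one sheet is a shortest path, and all triangles are geodesic. Two triangles in the same sheet meet in a common proper face. Copies of $s,s'\in\mathcal T$ in different sheets meet in $(s\cap\partial\Phi)\cap(s'\cap\partial\Phi)$, which is a common proper face by (F).
\end{proof}

The positions of the vertices on $\partial\Phi$ play no role in the lemma. The boundary condition is needed: if a triangle has two edges on $\partial\Phi$, then it meets its own copy in two edges. In particular an acute triangle $\Phi$ has to be subdivided before it is doubled.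

\begin{example}[the doubled equilateral triangle]\label{ex:equi}
Let $\Phi=c_1c_2c_3$ be equilateral with center $X=(0,0)$, $c_1=(-\sqrt3,-1)$ and $c_2=(\sqrt3,-1)$. Let $E_j$ be the midpoints of the sides, with $E_1=(0,-1)$. Joining $X$ to the corners and the midpoints gives six triangles that satisfy the boundary condition but have right angles at the $E_j$. To repair this, blow $X$ up to the small triangle $P_1P_2P_3$ with $P_j=\delta c_j$ and $0<\delta<\frac14$, join $P_j$ to $c_j$, and join each midpoint to the two nearest points $P_j$ (Figure~\ref{fig:ten}). Up to symmetry there are three kinds of triangles. The triangle $P_1P_2P_3$ is equilateral. The triangle $E_1P_1P_2$ is isosceles with apex $E_1$, and $(P_1-E_1)\cdot(P_2-E_1)=(1-\delta)^2-3\delta^2>\frac9{16}-\frac3{16}>0$. The triangle $c_1E_1P_1$ has angle $\pi/6$ at $c_1$, and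
\[
(P_1-E_1)\cdot(c_1-E_1)=3\delta>0,\qquad (c_1-P_1)\cdot(E_1-P_1)=(1-\delta)(1-4\delta)>0 .
\]
All ten triangles are acute and meet $\partial\Phi$ in a proper face, so the double has an acute geodesic triangulation with $20$ triangles.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\coordinate (c1) at (210:2); \coordinate (c2) at (330:2); \coordinate (c3) at (90:2);
\coordinate (E1) at (270:1); \coordinate (E2) at (30:1); \coordinate (E3) at (150:1);
\coordinate (P1) at (210:0.4); \coordinate (P2) at (330:0.4); \coordinate (P3) at (90:0.4);
\fill[gray!25] (P1)--(P2)--(P3)--cycle;
\draw[thick] (c1)--(c2)--(c3)--cycle;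
\draw (P1)--(P2)--(P3)--cycle (c1)--(P1) (c2)--(P2) (c3)--(P3);
\draw (P1)--(E1)--(P2)--(E2)--(P3)--(E3)--(P1);
\node[below left] at (c1) {$c_1$}; \node[below right] at (c2) {$c_2$}; \node[above] at (c3) {$c_3$};
\node[below] at (E1) {$E_1$}; \node[right] at (E2) {$E_2$}; \node[left] at (E3) {$E_3$};
\end{tikzpicture}
\caption{An equilateral triangle cut into ten acute triangles. The shaded triangle is the image of the large one under the homothety of ratio $1/5$ about the center; each side carries one new vertex.}\label{fig:ten}
\end{figure}

\begin{example}[the regular tetrahedron]\label{ex:regular}
Let $T=pq_1q_2q_3$ be regular. Unfold the three faces at $p$ into the plane of $q_1q_2q_3$ by rotating them about the sides of this triangle. The result is an equilateral triangle $p_1p_2p_3$ in which $q_i$ is the midpoint of the side opposite to $p_i$. Its medians meet in a point $x$ and cut it into six congruent triangles $p_kxq_i$, $i\neq k$, with angles $\frac\pi6,\frac\pi3,\frac\pi2$ at $p_k,x,q_i$. On $S$ the two triangles at $q_1$ share the side $xq_1$, and they also share the edge $pq_1$ of $T$, because $p_2q_1$ and $p_3q_1$ are both copies of it. So this pair is the double of a triangle $pxq_1$, slit open along $px$.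 The surface consists of three such slit doubles, glued to each other along the borders of the slits. The sides $pq_i$ and $xq_i$ are mirrors, and only along the three copies of $px$ do different pairs meet.
\end{example}

\section{Three mirror pairs of triangles}\label{sec:cut}

We show that the picture of Example~\ref{ex:regular} persists for every tetrahedron and every choice of the vertex $p$; only the three pairs are no longer congruent to each other. Let $p$ be a vertex of $T$ and $q_1,q_2,q_3$ the others. Unless said otherwise, $\{i,j,k\}=\{1,2,3\}$. Put $Q=q_1q_2q_3$ and $F_k=pq_iq_j$. Unfold $F_k$ about $q_iq_j$ into the plane of $Q$, to the side that does not contain $Q$, and let $p_k$ be the image of $p$. Then $|p_jq_i|=|p_kq_i|=|pq_i|$.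

If the line $q_ix$ is to be a mirror that exchanges $p_j$ and $p_k$, then $x$ has to be equidistant from $p_1,p_2,p_3$. The point to prove is that such an $x$ exists in the interior of $Q$. The geometry of $T$ enters through the textbook inequalities for a trihedral angle: the three angles $A,B,C$ between three non-coplanar rays from one point satisfy
\begin{equation}\label{eq:tri}
A<B+C,\qquad A+B+C<2\pi .
\end{equation}
(The second follows from the first by reversing the ray common to $B$ and $C$, which gives $A<(\pi-B)+(\pi-C)$.) In particular $\theta_v<2\pi$ for every vertex $v$.

\begin{lemma}\label{lem:compare}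
Let $z\in[q_i,q_k]$. Then $|z-p_j|\le|z-p_k|$ with equality only for $z=q_i$, and $|z-p_j|\le|z-p_i|$ with equality only for $z=q_k$.
\end{lemma}

\begin{proof}
For $z=q_i$ both sides of the first inequality equal $|pq_i|$. Let $z\neq q_i$ and put $A=\angle q_kq_ip$, $B=\angle q_kq_iq_j$, $C=\angle q_jq_ip$. The angle $\angle zq_ip_j$ equals $A$. Turning about $q_i$ from $q_k$ through $q_j$ to $p_k$ we sweep the angle $B+C$, so $\angle zq_ip_k=\min(B+C,\,2\pi-B-C)$, which is larger than $A$ by \eqref{eq:tri}. Since $|q_ip_j|=|q_ip_k|$, the law of cosines gives $|z-p_j|<|z-p_k|$. The second statement is the first with $i$ and $k$ exchanged.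
\end{proof}

So each side of $Q$ is closest to the image of $p$ across that side. Three closed sets that cover a triangle in this pattern must have a common point. The precise tool is the Knaster--Kuratowski--Mazurkiewicz lemma: if $A_1,A_2,A_3$ are closed subsets of a triangle $q_1q_2q_3$, and for every nonempty $I\subset\{1,2,3\}$ the convex hull of $\{q_m:m\in I\}$ is contained in $\bigcup_{m\in I}A_m$, then $A_1\cap A_2\cap A_3\neq\emptyset$.

\begin{lemma}\label{lem:x}
There is a point $x$ in the interior of $Q$ with $|x-p_1|=|x-p_2|=|x-p_3|$.
\end{lemma}

\begin{proof}
Let $C_m=\{z\in Q:|z-p_m|=\min_l|z-p_l|\}$. These three sets are closed and cover $Q$. By Lemma~\ref{lem:compare}, $[q_i,q_k]\subset C_j$. Put $A_1=C_2$, $A_2=C_3$, $A_3=C_1$. Then $[q_1,q_3]\subset A_1$, $[q_1,q_2]\subset A_2$ and $[q_2,q_3]\subset A_3$; in particular $q_m\in A_m$ for each $m$. The hypothesis of the Knaster--Kuratowski--Mazurkiewicz lemma holds, so there is a point $x\in C_1\cap C_2\cap C_3$, and it is equidistant from the $p_m$. By the equality cases of Lemma~\ref{lem:compare}, a point of $[q_i,q_k]$ other than the endpoints lies in $C_j$ only, and $q_i\notin C_i$ (take $z=q_i$ in the second inequality). Hence $x\notin\partial Q$.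
\end{proof}

Fix such a point $x$, let $R=|x-p_1|$, and let $G_k=xq_iq_j$. The triangles $G_1,G_2,G_3$ subdivide $Q$. Let $\Pi_k$ be the union of $G_k$ and the unfolded face $p_kq_iq_j$ (Figure~\ref{fig:unfold}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\coordinate (x) at (0,0);
\coordinate (q1) at (215:1.7); \coordinate (q2) at (335:1.5); \coordinate (q3) at (100:1.4);
\coordinate (p1) at (40:3); \coordinate (p2) at (160:3); \coordinate (p3) at (270:3);
\fill[gray!25] (p2)--(q1)--(p3)--(x)--cycle;
\draw (q1)--(p3)--(q2)--(p1)--(q3)--(p2)--cycle;
\draw[dotted,thick] (q1)--(q2)--(q3)--cycle;
\draw (x)--(q1) (x)--(q2) (x)--(q3);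
\draw[dashed,thick] (x)--(p1) (x)--(p2) (x)--(p3);
\node[below left] at (q1) {$q_1$}; \node[right] at (q2) {$q_2$}; \node[above] at (q3) {$q_3$};
\node[right] at (p1) {$p_1$}; \node[left] at (p2) {$p_2$}; \node[below] at (p3) {$p_3$};
\node at (8:0.4) {$x$};
\end{tikzpicture}
\caption{A tetrahedral surface unfolded about the face $q_1q_2q_3$ (dotted). The point $x$ is equidistant from the three images $p_1,p_2,p_3$ of the fourth vertex. The dashed segments $xp_k$ and the segments $xq_i$ cut the surface into six triangles; the two shaded ones are mirror images in the line $xq_1$.}\label{fig:unfold}
\end{figure}

\begin{lemma}\label{lem:kite}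
The reflection in the line $q_ix$ exchanges $p_j$ and $p_k$. The set $\Pi_k$ is a strictly convex quadrilateral $p_kq_ixq_j$ with angles $\theta_{q_i}/2$ at $q_i$ and $\theta_{q_j}/2$ at $q_j$.
\end{lemma}

\begin{proof}
Let $a_k=\angle xq_iq_j+\angle q_jq_ip$ and $a_j=\angle xq_iq_k+\angle q_kq_ip$ be the angles of $\Pi_k$ and $\Pi_j$ at $q_i$. They are positive, and $a_j+a_k=\theta_{q_i}<2\pi$ because $x$ lies inside the angle $\angle q_jq_iq_k$. Measured from the ray $q_ix$ with a suitable orientation, the rays $q_ip_k$ and $q_ip_j$ have polar angles $a_k$ and $-a_j$. Since $0<a_j+a_k<2\pi$, these rays differ and $p_j\ne p_k$. The distinct points $q_i$ and $x$ are both equidistant from $p_j$ and $p_k$, so the line $q_ix$ is the perpendicular bisector of $p_jp_k$. This is the first claim. The reflection changes the sign of polar angles, so $a_k\equiv a_j\pmod{2\pi}$. Both numbers lie in $(0,2\pi)$, hence $a_j=a_k=\theta_{q_i}/2<\pi$. Finally, $\Pi_k$ is the union of two triangles on opposite sides of their common side $q_iq_j$. Its angles at $p_k$ and $x$ are angles of triangles, and its angles at $q_i$ and $q_j$ are less than $\pi$ by the above, so it is strictly convex.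
\end{proof}

The diagonal $\sigma_k=[p_k,x]$ therefore splits $\Pi_k$ into the triangles $D_i^k=p_kxq_i$ and $D_j^k=p_kxq_j$. This is where $\theta_{q_i}<2\pi$ is essential: in a nonconvex quadrilateral the segment $p_kx$ could leave $\Pi_k$. From now on we regard $\Pi_k$ as the subset $F_k\cup G_k$ of $S$, folded along $q_iq_j$, so that $p_k$ becomes $p$. The sets $D_i^k$ and $\sigma_k$ become subsets of $S$, and a \emph{straight segment in $D_i^k$} is the image in $S$ of a segment of the planar triangle. By Lemma~\ref{lem:kite} the triangles $D_i^j$ and $D_i^k$ are congruent. A planar model $\Delta_i=pxq_i$ of them is called a \emph{page}; its side $px$, of length $R$, is the \emph{spine}, the vertex $q_i$ is the \emph{apex}, and $W_i=[p,q_i]\cup[x,q_i]$ is the union of the two \emph{walls}. Let $\beta_i,\gamma_i,\varphi_i$ be the angles of $\Delta_i$ at $p,x,q_i$.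

\begin{proposition}\label{prop:six}
The surface $S$ is the union of the six triangles $D_i^k$, $i\ne k$. The angles of the pages satisfy
\begin{equation}\label{eq:angles}
\varphi_i=\tfrac12\theta_{q_i},\qquad \beta_1+\beta_2+\beta_3=\tfrac12\theta_p<\pi,\qquad\gamma_1+\gamma_2+\gamma_3=\pi .
\end{equation}
The six triangles intersect as follows.
\begin{itemize}
\item[(a)] $D_i^j\cap D_i^k=pq_i\cup xq_i$, which corresponds to $W_i$ in both triangles.
\item[(b)] $D_i^k\cap D_j^k=\sigma_k$.
\item[(c)] In the remaining cases, that is, for $D_a^k$ and $D_b^l$ with $a\ne b$ and $k\ne l$, the intersection is $\{p,x\}$.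
\end{itemize}
\end{proposition}

\begin{proof}
The faces $F_k$ and the triangles $G_k$ cover $S$, so the $\Pi_k$ and hence the $D_i^k$ do. The first relation in \eqref{eq:angles} is in Lemma~\ref{lem:kite}. The angle of $F_k$ at $p$ is $\beta_i+\beta_j$ and the angle of $G_k$ at $x$ is $\gamma_i+\gamma_j$. Summing over $k$ gives $\theta_p=2\sum\beta_i$ and $2\pi=2\sum\gamma_i$.

Statement (b) holds in the plane of $\Pi_k$. For the others let $\{k,l,m\}=\{1,2,3\}$. We have $F_k\cap F_l=pq_m$ and $G_k\cap G_l=xq_m$. Since $F_k\cap Q=q_lq_m$, we get $F_k\cap G_l=q_lq_m\cap xq_kq_m=\{q_m\}$, and exchanging $k$ and $l$ gives $F_l\cap G_k=\{q_m\}$. Hence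
\[
\Pi_k\cap\Pi_l=pq_m\cup xq_m .
\]
Both $D_m^k$ and $D_m^l$ contain this set, which proves (a). In (c) the intersection contains $\{p,x\}$ and lies in $pq_m\cup xq_m$. One of $a,b$ differs from $m$, say $a$; the other case is the same with the two triangles exchanged. Then $D_a^k$ is the half of the convex quadrilateral $\Pi_k$ that does not contain $q_m$, and it meets the sides $pq_m$ and $xq_m$ of $\Pi_k$ only in $p$ and $x$.
\end{proof}

\section{Folding and the reduction to pages}\label{sec:fold}

The triangles $D_i^k$ are bent along edges of $T$, so a straight segment in one of them is not straight in $\mathbb R^3$, and it is not evident that it is a shortest path of $S$. As for the double of a polygon, a folding map settles this. It exists because all six triangles have a spine of the same length and all other sides are mirrors.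

\begin{lemma}\label{lem:fold}
Every straight segment in a triangle $D_i^k$ is a shortest path of $S$.
\end{lemma}

\begin{proof}
Place the three pages in the closed upper half plane with $p=(0,0)$ and $x=(R,0)$. Let $g\colon S\to\mathbb R^2$ map each $D_i^k$ onto $\Delta_i$ by the planar isometry under which $p,x,q_i$ correspond. By Proposition~\ref{prop:six} we have to compare the definitions on $\sigma_k$, on the walls, and at $p,x$. The point of $\sigma_k$ at distance $s$ from $p$ along $\sigma_k$ goes to $(s,0)$ from both sides. On $pq_i$ and $xq_i$ both triangles are mapped onto the same page with $p,x,q_i$ corresponding. The points $p$ and $x$ always go to $(0,0)$ and $(R,0)$. So $g$ is well defined.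

Let $y,z\in S$ and let $\omega$ be a shortest path from $y$ to $z$; it exists because $S$ is compact. If two points of $\omega$ lie in one face of $T$, then the straight segment of $\mathbb R^3$ between them lies in this face and is the unique shortest curve between them, so it is the corresponding part of $\omega$. Thus $\omega$ consists of at most four straight segments, each in a face of $T$. The faces are covered by the convex sets $D_i^k\cap F_k$ and $D_i^k\cap G_k$. So there are points $y=y_0,y_1,\dots,y_n=z$ along $\omega$ such that the part from $y_{r-1}$ to $y_r$ is a straight segment in one $D_i^k$ and has length $|g(y_r)-g(y_{r-1})|$. The triangle inequality gives $d_S(y,z)\ge|g(y)-g(z)|$. If $y,z\in D_i^k$, the right side is the length of the straight segment from $y$ to $z$ in $D_i^k$.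
\end{proof}

In particular $\sigma_1,\sigma_2,\sigma_3$ are three shortest paths from $p$ to $x$.

\begin{proposition}\label{prop:reduce}
Suppose that each page $\Delta_i$ has an acute triangulation $\mathcal T_i$ such that
\begin{itemize}
\item[(T1)] the set of vertices on the spine, given by their distances from $p$, is the same for $i=1,2,3$;
\item[(T2)] no triangle contains both $p$ and $x$;
\item[(T3)] every triangle of $\mathcal T_i$ meets $W_i$ in a proper face.
\end{itemize}
Then $S$ has an acute geodesic triangulation with $2(|\mathcal T_1|+|\mathcal T_2|+|\mathcal T_3|)$ triangles.
\end{proposition}

\begin{proof}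
Copy $\mathcal T_i$ into both $D_i^j$ and $D_i^k$. The triangles are acute and cover $S$, and their edges are shortest paths by Lemma~\ref{lem:fold}. Two triangles in the same $D_i^k$ meet in a common proper face. For triangles $t,t'$ in different pieces we follow the cases of Proposition~\ref{prop:six}.

(a) Let $t\subset D_i^j$ and $t'\subset D_i^k$ be copies of $s,s'\in\mathcal T_i$. Then $t\cap t'$ corresponds to $(s\cap W_i)\cap(s'\cap W_i)$, which is a proper face of both by (T3) and (F).

(b) Let $t\subset D_i^k$ and $t'\subset D_j^k$, so $t\cap t'\subset\sigma_k$. A page lies on one side of the line $px$, so each of its triangles meets the spine in a proper face. No vertex of $\mathcal T_i$ lies inside an edge of $\mathcal T_i$, so an edge on the spine joins two consecutive vertices on the spine. By (T1), each of $t\cap\sigma_k$ and $t'\cap\sigma_k$ is empty, a vertex or an edge of one and the same subdivision of $\sigma_k$. Their intersection is a common proper face.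

(c) Here $t\cap t'\subset\{p,x\}$, and by (T2) it has at most one point. A corner of a page is a vertex of every triangle that contains it, so this point is a common vertex.
\end{proof}

Each condition rules out one defect. Without (T1) a vertex lies inside an edge of a neighboring triangle. Without (T2) the spine can be an edge in all pages, and then the triangles on it in $D_1^2$ and $D_2^3$ meet in exactly the two points $p$ and $x$. Condition (T3) is the boundary condition of Lemma~\ref{lem:double}.

\section{Polygons with a center}\label{sec:center}

It remains to triangulate three planar triangles with prescribed vertices on one side. We need a method in which the boundary vertices are few and under control. The method of Example~\ref{ex:equi} puts one vertex on each side, and what it used about the point $X$ is that the new vertices are its orthogonal projections.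

Let $\Phi$ be a strictly convex polygon with corners $c_1,\dots,c_n$ in cyclic order and sides $s_j=[c_j,c_{j+1}]$, indices modulo $n$. A \emph{center} of $\Phi$ is an interior point $X$ whose orthogonal projection $E_j$ to the line of $s_j$ lies strictly between $c_j$ and $c_{j+1}$ for every $j$. The point $E_j$ is the \emph{foot} on $s_j$, and the $2n$ segments $[c_j,E_j]$, $[E_j,c_{j+1}]$ are the \emph{half-sides}. For example, the incenter of a triangle is a center, the feet being the points where the incircle touches the sides. A triangulation of $\Phi$ is \emph{adapted to $X$} if its vertices on $\partial\Phi$ are exactly the corners and the feet, and each of its triangles meets $\partial\Phi$ in the empty set, in one of its vertices, or in an edge that is a half-side.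

To check the last condition we use that in a convex polygon every convex combination that gives positive weight to an interior point is an interior point. So a triangle in $\Phi$ meets $\partial\Phi$ only within the convex hull of those of its vertices that lie on $\partial\Phi$.

\begin{lemma}\label{lem:ten}
Let $\Phi$ be a triangle without an obtuse angle. Every interior point $X$ of $\Phi$ is a center, and $\Phi$ has an acute triangulation with $10$ triangles adapted to $X$.
\end{lemma}

\begin{proof}
Write $X-c_1=s(c_2-c_1)+t(c_3-c_1)$ with $s,t>0$. Since the angle at $c_1$ is at most $\pi/2$,
\[
(X-c_1)\cdot(c_2-c_1)=s|c_2-c_1|^2+t\,(c_3-c_1)\cdot(c_2-c_1)>0 .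
\]
The same holds for every ordered pair of corners, so the foot on each side lies strictly between its endpoints.

For $0<\delta<1$ put $P_j=X+\delta(c_j-X)$. The triangle $P_1P_2P_3$ and the three trapezoids $c_jc_{j+1}P_{j+1}P_j$ subdivide $\Phi$. Cut each trapezoid into three triangles by joining $E_j$ to $P_j$ and $P_{j+1}$. This gives the triangulation of Figure~\ref{fig:ten}: the inner triangle, three triangles $E_jP_jP_{j+1}$, and six triangles $c_jEP_j$ with $[c_j,E]$ a half-side. It is adapted to $X$ because the $P_j$ are interior points.

The nine outer triangles are acute for small $\delta$. The segment $P_jP_{j+1}$ is the image of $s_j$ under the homothety of ratio $\delta$ about $X$, so it is perpendicular to $XE_j$ and meets it in $X+\delta(E_j-X)$, strictly between $P_j$ and $P_{j+1}$. Hence $E_jP_jP_{j+1}$ has acute angles at $P_j$ and $P_{j+1}$, and its angle at $E_j$ tends to $0$ as $\delta\to0$. The triangle $c_jEP_j$ tends to the triangle $c_jEX$, which has a right angle at $E$, so its angles at $c_j$ and $P_j$ tend to acute angles. At $E$ the limit does not decide. There we use $(X-E)\cdot(c_j-E)=0$ twice: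
\[
(P_j-E)\cdot(c_j-E)=(P_j-X)\cdot(c_j-E)=\delta\,(c_j-X)\cdot(c_j-E)=\delta\,|c_j-E|^2>0 .
\]

The inner triangle is similar to $\Phi$. If $\Phi$ is acute, the proof is complete. If $\Phi$ has a right angle at $c_1$, fix $\delta$. The point $P_1$ lies on the circle with diameter $P_2P_3$. Move it radially away from the center of this circle to a nearby point $P_1'$. Then $P_1'$ lies outside the closed disc, so the angle $\angle P_2P_1'P_3$ is acute, and all other angles stay acute by continuity. We still have a triangulation. Indeed, the five triangles at $P_1$ form the pentagon $P_2E_1c_1E_3P_3$. The oriented angles that its sides subtend at $P_1'$ stay in $(0,\pi)$, and their sum, a multiple of $2\pi$ that depends continuously on $P_1'$, stays $2\pi$. So the five new triangles lie in different sectors around $P_1'$ and fill the polygon with the same boundary. As $P_1'$ is an interior point, the triangulation is still adapted to $X$.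
\end{proof}

For an obtuse triangle the inner triangle is obtuse and a small move does not repair it. We then keep $X$ as a vertex and surround it by a small polygon, which is cut into triangles from $X$. To keep the argument at the feet, the sides of the small polygon have to be perpendicular to the segments $XE_j$. The angle at $X$ between consecutive feet $E_{j-1}$ and $E_j$ is $\pi-\angle c_j$. At an acute corner it exceeds $\pi/2$, and we split it by the ray to that corner.

\begin{lemma}\label{lem:general}
Let $\Phi$ be a strictly convex $n$-gon with a center $X$, with exactly $a$ acute angles and at most one right angle. Then $\Phi$ has an acute triangulation with $4n+2a$ triangles adapted to $X$. In particular the number is $16$ for an obtuse triangle, and $18$ for a quadrilateral with one acute, one right and two obtuse angles.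
\end{lemma}

\begin{proof}
\emph{The rays.} Draw from $X$ the rays through all feet and through all acute corners, and list them in cyclic order as $r_1,\dots,r_m$, where $m=n+a$. Let $b_k$ be the foot or corner on $r_k$, and let $g_k$ be the angle from $r_k$ to $r_{k+1}$. The quadrilateral $XE_{j-1}c_jE_j$ has right angles at the two feet. If $c_j$ is not acute, the rays to $E_{j-1}$ and $E_j$ are consecutive and enclose the angle $\pi-\angle c_j\le\pi/2$, with equality only if $\angle c_j=\pi/2$. If $c_j$ is acute, the ray to $c_j$ lies between them and encloses with each of them an acute angle of a right triangle $c_jEX$. So $0<g_k\le\pi/2$ with equality for at most one $k$, and therefore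
\begin{equation}\label{eq:gaps}
g_{k-1}+g_k<\pi\qquad\text{for all }k .
\end{equation}

\emph{The small polygon.} For small $\delta>0$ let $P_k$ be the point on the bisector of the angle from $r_k$ to $r_{k+1}$ with $|XP_k|=\delta/\cos(g_k/2)$. Both $P_{k-1}$ and $P_k$ project to the point $Y_k$ of $r_k$ at distance $\delta$ from $X$, and they lie on different sides of $r_k$. So $P_{k-1}P_k$ is perpendicular to $r_k$ and meets it in $Y_k$, strictly between $P_{k-1}$ and $P_k$. (The polygon $P_1\dots P_m$ is circumscribed about the circle of radius $\delta$ about $X$ and touches it at the $Y_k$.)

\emph{The triangulation.} The part of $\Phi$ between $r_k$ and $r_{k+1}$ is convex. It is the triangle $Xb_kb_{k+1}$ if one of $b_k,b_{k+1}$ is a corner, and the quadrilateral $Xb_kc_jb_{k+1}$ if both are feet. For small $\delta$ it contains $P_k$ in its interior. Joining $P_k$ to its vertices, for all $k$, gives a triangulation of $\Phi$. The triangles $XP_{k-1}b_k$ and $XP_kb_k$ form a quadrilateral whose diagonals $Xb_k$ and $P_{k-1}P_k$ cross in $Y_k$ once $\delta<|Xb_k|$, so it is convex and we may replace the diagonal $Xb_k$ by $P_{k-1}P_k$. These quadrilaterals have disjoint interiors for different $k$, so we can do this for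 all $k$. The resulting triangles (Figure~\ref{fig:sixteen}) are
\begin{itemize}
\item[(1)] $XP_{k-1}P_k$, one for each ray;
\item[(2)] $b_kP_{k-1}P_k$, one for each ray;
\item[(3)] $cEP_k$, one for each half-side $[c,E]$, where $k$ is the sector that contains $[c,E]$.
\end{itemize}
Their number is $2m+2n=4n+2a$. Since $X$ and the $P_k$ are interior points, the three kinds meet $\partial\Phi$ in $\emptyset$, $\{b_k\}$ and $[c,E]$, so the triangulation is adapted to $X$.

\emph{Acuteness.} In (1) the angle at $X$ is $\frac12(g_{k-1}+g_k)<\frac\pi2$ by \eqref{eq:gaps}, and the angles at $P_{k-1}$ and $P_k$ are $\frac\pi2-\frac{g_{k-1}}2$ and $\frac\pi2-\frac{g_k}2$. In (2) the vertex $b_k$ projects to $Y_k$, inside $P_{k-1}P_k$, so the angles at $P_{k-1}$ and $P_k$ are acute; the angle at $b_k$ tends to $0$ as $\delta\to0$. In (3) the angles at $c$ and $P_k$ tend to the acute angles of the right triangle $cEX$. For the angle at $E$, note that the ray $XE$ bounds the sector $k$ and that the sector lies on the same side of it as $c$. With the orthogonal unit vectors $u$ along $E-X$ and $w$ along $c-E$ we have $P_k-X=\delta u+\delta\tan(g_k/2)\,w$, and so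
\[
(P_k-E)\cdot(c-E)=(P_k-X)\cdot(c-E)=\delta\tan(g_k/2)\,|c-E|>0 .
\]
The two special cases are $(n,a)=(3,2)$ and $(n,a)=(4,1)$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.45]
\coordinate (X) at (0,0);
\coordinate (c1) at (195:3.864); \coordinate (c2) at (345:3.864); \coordinate (c3) at (90:1.155);
\coordinate (E1) at (270:1); \coordinate (E2) at (60:1); \coordinate (E3) at (120:1);
\coordinate (P1) at (307.5:0.227); \coordinate (P2) at (22.5:0.227); \coordinate (P3) at (90:0.208);
\coordinate (P4) at (157.5:0.227); \coordinate (P5) at (232.5:0.227);
\fill[gray!25] (P1)--(P2)--(P3)--(P4)--(P5)--cycle;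
\draw[thick] (c1)--(c2)--(c3)--cycle;
\draw (P1)--(P2)--(P3)--(P4)--(P5)--cycle;
\draw (X)--(P1) (X)--(P2) (X)--(P3) (X)--(P4) (X)--(P5) (P3)--(c3);
\draw (P5)--(E1)--(P1)--(c2)--(P2)--(E2)--(P3)--(E3)--(P4)--(c1)--(P5);
\node[below] at (c1) {$c_1$}; \node[below] at (c2) {$c_2$}; \node[above] at (c3) {$c_3$};
\node[below] at (E1) {$E_1$}; \node[above right] at (E2) {$E_2$}; \node[above left] at (E3) {$E_3$};
\end{tikzpicture}
\caption{An obtuse triangle cut into sixteen acute triangles. The center is the incenter and the $E_j$ are its projections to the sides. The five sides of the shaded pentagon are perpendicular to the segments from the center to $E_1,c_2,E_2,E_3,c_1$.}\label{fig:sixteen}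
\end{figure}

The hypothesis on right angles is used only in \eqref{eq:gaps}: two right angles at the ends of one side would give a triangle of kind (1) with a right angle at $X$.

A page need not have a center with its foot at the required place on the spine. We then cut it into several polygons first. An \emph{admissible division} of a page is a finite family of strictly convex polygons, the \emph{cells}, with union the page, such that two cells meet in the empty set, a common corner or a common side; each cell has at most one right angle and a chosen center; and two cells with a common side have the same foot on it. The \emph{cost} of a cell is $10$ if it is a triangle without an obtuse angle and $4n+2a$ otherwise.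

\begin{lemma}\label{lem:glue}
An admissible division of a page $\Delta=pxq$ with walls $W$ gives an acute triangulation of $\Delta$ that satisfies \textup{(T2)} and \textup{(T3)}. Its size is the sum of the costs, and its vertices on the spine are the cell corners and the feet that lie there.
\end{lemma}

\begin{proof}
Triangulate each cell by Lemma~\ref{lem:ten} or~\ref{lem:general}. Let $t\subset\Phi$ and $t'\subset\Phi'$ be triangles in different cells; then $t\cap t'\subset\Phi\cap\Phi'$. If $\Phi\cap\Phi'$ is a corner, it is a vertex of every triangle that contains it. If it is a side $[c,c']$ with common foot $E$, then each of $t,t'$ meets this side in the empty set, in a vertex among $c,E,c'$, or in an edge $[c,E]$ or $[E,c']$. In both cases $t\cap t'$ is a common proper face, so we have a triangulation of $\Delta$ with the stated size and vertices on the spine.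

A triangle $t\subset\Phi$ contains at most one corner of $\Phi$, because a half-side does. The points $p$ and $x$ are corners of every cell that contains them. This gives (T2).

For (T3), $W$ contains no interior point of $\Phi$, so $t\cap W\subset t\cap\partial\Phi$. If the latter set has at most one point, there is nothing to prove. Otherwise it is a half-side $[c,E]$ of a side $s$ of $\Phi$. If $s\subset W$, then $t\cap W=[c,E]$. If not, then $s$ lies on the spine, or it lies on no side of $\Delta$ and so all its points other than the endpoints are interior to $\Delta$. In both cases only endpoints of $s$ can lie in $W$, and $t\cap W\subset\{c\}$.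
\end{proof}

\section{At most one page obtuse at the apex: 112 triangles}\label{sec:one}

By Lemma~\ref{lem:glue} only (T1) is left. The simplest plan is to use a single vertex $E$ inside the spine, the same for all pages. We first determine which points $E$ a page with an obtuse apex accepts as a foot.

Let $\Delta=pxq$ have angles $\beta,\gamma,\varphi$ with $\varphi>\pi/2$, so that $\beta,\gamma<\pi/2$. Take coordinates $p=(0,0)$, $x=(R,0)$, $q=(f,H)$ with $0<f<R$ and $H>0$. Then $|pq|=f/\cos\beta$, $|xq|=(R-f)/\cos\gamma$, $\tan\beta=H/f$ and $\tan\gamma=H/(R-f)$. The unit vectors from $p$ and from $x$ towards $q$ are $(\cos\beta,\sin\beta)$ and $(-\cos\gamma,\sin\gamma)$. So the projections of a point $(e,\eta)$ to the lines $pq$ and $xq$ lie at the signed distances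
\begin{equation}\label{eq:feet}
e\cos\beta+\eta\sin\beta\ \text{ from }p,\qquad (R-e)\cos\gamma+\eta\sin\gamma\ \text{ from }x,
\end{equation}
measured towards $q$. Put
\begin{equation}\label{eq:AB}
A=R-\frac{R-f}{\cos^2\gamma}=f-\frac{H^2}{R-f},\qquad B=\frac f{\cos^2\beta}=f+\frac{H^2}f .
\end{equation}
By \eqref{eq:feet}, $(A,0)$ projects to $q$ on the line $xq$, and $(B,0)$ projects to $q$ on the line $pq$. The angle at $q$ is obtuse exactly if $(p-q)\cdot(x-q)=H^2-f(R-f)<0$, and this gives $0<A<f<B<R$.

\begin{lemma}\label{lem:window}
Let $\Delta$ be obtuse at $q$. If $A<e<B$, then $(e,\eta)$ is a center of $\Delta$ for all small $\eta>0$. Conversely, every center $(e,\eta)$ satisfies $A<e<B$.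
\end{lemma}

\begin{proof}
The inequality $e<B$ is equivalent to $e\cos\beta<|pq|$, and $e>A$ is equivalent to $(R-e)\cos\gamma<|xq|$. If $A<e<B$, then $0<e<R$, so $(e,\eta)$ is an interior point for small $\eta$ with its foot inside $px$, and the distances \eqref{eq:feet} tend to points of $(0,|pq|)$ and $(0,|xq|)$ as $\eta\to0$. Conversely, for a center we have $\eta>0$ and the distances \eqref{eq:feet} are less than $|pq|$ and $|xq|$, so both inequalities hold.
\end{proof}

Thus a page with an obtuse apex accepts only feet in the window $(A,B)$ around the foot of its altitude. All other pages accept any point, at the price of one cut if they are obtuse at an end of the spine.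

\begin{lemma}\label{lem:onepoint}
Let $\Delta=pxq$ be a page and $E$ a point strictly between $p$ and $x$; if $\Delta$ is obtuse at $q$, let $E$ be the foot of the altitude from $q$. Then $\Delta$ has an acute triangulation that satisfies \textup{(T2)} and \textup{(T3)}, has exactly the vertices $p,E,x$ on the spine, and has size $10$ if $\Delta$ has no obtuse angle, $16$ if it is obtuse at $q$, and $20$ if it is obtuse at $p$ or at $x$.
\end{lemma}

\begin{proof}
We give admissible divisions and apply Lemma~\ref{lem:glue}. For a point $Y$ inside a side of a triangle, the points of the triangle at small height on the perpendicular at $Y$ are interior points that project to $Y$; we call them points \emph{over} $Y$.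

If $\Delta$ has no obtuse angle, it is the only cell, and a point over $E$ is a center by Lemma~\ref{lem:ten}. The cost is $10$.

If $\Delta$ is obtuse at $q$, it is the only cell. Since $E=(f,0)$ and $A<f<B$, a point at small height over $E$ is a center by Lemma~\ref{lem:window}. The cost is $16$.

Let $\Delta$ be obtuse at $p$. The angles at $x$ and $q$ are acute, so the foot $N$ of the altitude from $p$ lies strictly between $x$ and $q$. The cells are the right triangles $pxN$ and $pNq$. In $pxN$ take a point over $E$; it is a center by Lemma~\ref{lem:ten}, so its foot $M$ on $pN$ lies strictly between $p$ and $N$. In $pNq$ take a point over $M$. The cost is $10+10$. If $\Delta$ is obtuse at $x$, exchange the names $p$ and $x$.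
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
The vertex $p$ is at our disposal, and $\theta_{q_i}>\pi$ means $\varphi_i>\pi/2$ by \eqref{eq:angles}. If some vertex has total angle greater than $\pi$, let $p$ be such a vertex; otherwise let $p$ be any vertex. Then at most one page is obtuse at its apex. Let $E$ be the foot of the altitude from the apex of this page if it exists, and the midpoint of the spine otherwise. Lemma~\ref{lem:onepoint} gives triangulations of the three pages that satisfy (T1)--(T3). By \eqref{eq:angles} at most one $\beta_i$ and at most one $\gamma_i$ exceeds $\pi/2$, so at most two pages have size $20$, and every other page has size at most $16$. The sum of the sizes is at most $16+20+20=56$, and Proposition~\ref{prop:reduce} gives at most $112$ triangles.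
\end{proof}

For the regular tetrahedron all pages are right triangles (Example~\ref{ex:regular}) and the construction uses $2\cdot 30=60$ triangles, whereas four suffice.

\section{Three pages obtuse at the apex: 152 triangles}\label{sec:three}

Suppose now that exactly three vertices have total angle greater than $\pi$, and let $p$ be the fourth. Then all three pages are obtuse at the apex. We use the coordinates of Section~\ref{sec:one} for all pages at once, with $q_i=(f_i,H_i)$ and windows $(A_i,B_i)$ as in \eqref{eq:AB}.

A single vertex on the spine with one cell per page would need a common point of the three windows, and the relations \eqref{eq:angles} do not provide one. For $\beta_1=\gamma_1=\pi/6$ we have $B_1=\frac{R/2}{3/4}=\frac23R$, while for $\gamma_2=\gamma_3=5\pi/12$ and $\beta_2=\beta_3\to0$ the apexes $q_2,q_3$ tend to $x$ and $A_2,A_3\to R$. We therefore cut all pages along one perpendicular to the spine and use one foot on each side of the cut. A cut through the apex produces two right triangles, which accept any feet. A cut that misses the apex produces a right triangle and a quadrilateral that contains the apex, and the quadrilateral restricts the foot on its side of the cut. If we cut at the median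 of $f_1,f_2,f_3$, then at most one apex lies strictly to the left and at most one strictly to the right, so each foot is subject to the restrictions of at most one page.

Number the pages so that $f_1\le f_2\le f_3$ and let $v=(f_2,0)$. We choose numbers $e_1,e_2$ as follows.
\begin{itemize}
\item If $f_1=f_2$, let $e_1=f_2/2$. If $f_1<f_2$, put $A_1'=R-\dfrac{R-f_2}{\cos^2\gamma_1}$. Then $A_1'>A_1$, and we take $e_1$ with $A_1<e_1<\min(f_1,A_1')$.
\item If $f_3=f_2$, let $e_2=(f_2+R)/2$. If $f_3>f_2$, put $B_3'=\dfrac{f_2}{\cos^2\beta_3}$. Then $B_3'<B_3$, and we take $e_2$ with $\max(f_3,B_3')<e_2<B_3$.
\end{itemize}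
Since $A_1>0$ and $B_3<R$, in all cases $0<e_1<f_2<e_2<R$. Let $E_1=(e_1,0)$, $E_2=(e_2,0)$, and for $\eta>0$ let $X_1=(e_1,\eta)$, $X_2=(e_2,\eta)$. In every page the cell to the left of the cut gets the center $X_1$ and the cell to the right gets $X_2$. The two centers have the same height, so both have the foot $M=(f_2,\eta)$ on the cut.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\coordinate (p) at (0,0); \coordinate (x) at (6,0); \coordinate (q) at (2.4,1.8);
\coordinate (v) at (3.6,0); \coordinate (u) at (3.6,1.2);
\coordinate (X1) at (1.9,0.35); \coordinate (X2) at (4.3,0.35);
\draw[thick] (p)--(x)--(q)--cycle (v)--(u);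
\draw[dashed] (X1)--(1.9,0) (X1)--(1.384,1.038) (X1)--(2.58,1.71) (X1)--(X2);
\draw[dashed] (X2)--(4.3,0) (X2)--(4.5,0.75);
\draw[dotted,thick] (q)--(1.5,0) (u)--(3,0);
\fill (X1) circle (1pt) (X2) circle (1pt);
\node[below] at (p) {$p$}; \node[below] at (x) {$x$}; \node[above] at (q) {$q_1$};
\node[below] at (v) {$v$}; \node[above right] at (u) {$u$};
\node[below] at (1.5,0) {$A_1$}; \node[below] at (1.9,0) {$E_1$};
\node[below] at (3,0) {$A_1'$}; \node[below] at (4.3,0) {$E_2$};
\node[above right] at (2.0,0.35) {$X_1$}; \node[right] at (X2) {$X_2$};
\node[above right] at (3.6,0.35) {$M$};
\end{tikzpicture}
\caption{A page whose apex $q_1$ lies to the left of the cut $vu$. The dashed segments join the centers $X_1$ and $X_2$ to their feet. The dotted segments are perpendicular to $xq_1$ at $q_1$ and at $u$; for $X_1$ close to the spine, its foot on the line $xq_1$ falls between $u$ and $q_1$ when $E_1$ lies between the points with abscissas $A_1$ and $A_1'$.}\label{fig:page}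
\end{figure}

\medskip\noindent\emph{Pages with $f_i=f_2$.} Here $v$ is the foot of the altitude from $q_i$. The cells are the triangles $pvq_i$ and $vxq_i$ with right angles at $v$. For small $\eta$ the points $X_1$ and $X_2$ are interior to them, hence centers by Lemma~\ref{lem:ten}. The cost is $10+10=20$.

\medskip\noindent\emph{Page $1$ if $f_1<f_2$} (Figure~\ref{fig:page}). Since $f_1<f_2<R$, the vertical line through $v$ meets the wall $xq_1$ in a point $u$ strictly between $x$ and $q_1$, with $|xu|=(R-f_2)/\cos\gamma_1$. One cell is the triangle $vxu$ with a right angle at $v$; for small $\eta$ the point $X_2$ is interior to it, hence a center. The other cell is the quadrilateral $pvuq_1$. Its angles are $\beta_1$, $\frac\pi2$, $\frac\pi2+\gamma_1$, $\varphi_1$, so one is acute, one is right and two are obtuse. We check that $X_1$ is a center for small $\eta$. As $0<e_1<f_2$, it is an interior point and its foot $E_1$ lies inside $pv$. The foot $M$ lies inside $vu$ once $\eta<|vu|$. By \eqref{eq:feet}, the distance from $p$ of the foot on the line $pq_1$ tends to $e_1\cos\beta_1$, and $0<e_1\cos\beta_1<f_1<f_1/\cos\beta_1=|pq_1|$. The distance from $x$ of the foot on the line $xq_1$ tends to $(R-e_1)\cos\gamma_1$,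 and we need
\[
|xu|=\frac{R-f_2}{\cos\gamma_1}<(R-e_1)\cos\gamma_1<\frac{R-f_1}{\cos\gamma_1}=|xq_1| .
\]
The left inequality is equivalent to $e_1<A_1'$ and the right one to $e_1>A_1$. So $X_1$ is a center, and the cost is $18+10=28$.

\medskip\noindent\emph{Page $3$ if $f_3>f_2$.} This is the previous case with the ends of the spine exchanged. The vertical line through $v$ meets the wall $pq_3$ in a point $u'$ strictly between $p$ and $q_3$, with $|pu'|=f_2/\cos\beta_3$. The cells are the right triangle $pvu'$ with center $X_1$ and the quadrilateral $xvu'q_3$ with angles $\gamma_3$, $\frac\pi2$, $\frac\pi2+\beta_3$, $\varphi_3$. For small $\eta$ the point $X_2$ is interior to the quadrilateral, and its feet $E_2$ and $M$ lie inside $xv$ and $vu'$. On the line $xq_3$ the distance of the foot from $x$ tends to $(R-e_2)\cos\gamma_3$, and $0<(R-e_2)\cos\gamma_3<R-f_3<|xq_3|$ because $f_3<e_2<R$. On the line $pq_3$ the distance from $p$ tends to $e_2\cos\beta_3$, and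
\[
|pu'|=\frac{f_2}{\cos\beta_3}<e_2\cos\beta_3<\frac{f_3}{\cos\beta_3}=|pq_3|
\]
is equivalent to $B_3'<e_2<B_3$. The cost is $28$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
At most three vertices have total angle greater than $\pi$. If there are at most two, Theorem~\ref{thm:more}(a) gives at most $112$ triangles. If there are three, use the divisions above. The numbers $e_1,e_2$ are fixed first; then $\eta$ is subject to finitely many conditions, each valid for all small $\eta>0$, so one $\eta$ serves all pages. The three divisions are admissible, and by Lemma~\ref{lem:glue} each page gets an acute triangulation with (T2), (T3) and the vertices $p,E_1,v,E_2,x$ on the spine, so (T1) holds. The sum of the sizes is at most $28+20+28=76$, and Proposition~\ref{prop:reduce} gives at most $152$ triangles.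
\end{proof}

\section{Convex metrics with at most four cone points}\label{sec:cone}

A \emph{convex polyhedral metric} on the sphere is an intrinsic metric that is flat, that is, locally isometric to the Euclidean plane, except at finitely many \emph{cone points}, each of which has a neighborhood isometric to a neighborhood of the apex of a Euclidean cone of total angle $\theta<2\pi$. Alexandrov's theorem states that the sphere with such a metric is isometric to the surface of a convex polyhedron in $\mathbb R^3$ or to the double of a convex polygon, and that the vertices of the polyhedron or polygon are exactly the cone points.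

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
There are at least three cone points, since the curvatures $2\pi-\theta$ are less than $2\pi$ and sum to $4\pi$. By Alexandrov's theorem the surface is a tetrahedral surface, the double of a triangle, or the double of a strictly convex quadrilateral. The first case is Theorem~\ref{thm:main}. In the other two we apply Lemma~\ref{lem:double}.

For a triangle take the incenter as center. Lemmas~\ref{lem:ten} and~\ref{lem:general} give an adapted acute triangulation with at most $16$ triangles, each of which meets the boundary in a proper face. The double gets at most $32$ triangles.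

Let $\Phi=ABCD$ be a quadrilateral. If the angles at $B$ and $D$ are both obtuse, then those at $A$ and $C$ sum to less than $\pi$ and are not both obtuse. After relabeling we may thus assume that at most one of the angles at $B$ and $D$ is obtuse. Cut $\Phi$ along $AC$ into two pages $\Delta_B=ACB$ and $\Delta_D=ACD$ with common spine $AC$ and walls $W_B,W_D$. At most one page is obtuse at its apex. Let $E$ be the foot of the altitude from that apex, or the midpoint of $AC$ if there is no such page. Lemma~\ref{lem:onepoint} gives acute triangulations of both pages with at most $20$ triangles each and with the vertices $A,E,C$ on $AC$. As in case (b) of the proof of Proposition~\ref{prop:reduce}, triangles from different pages meet in a common proper face, so we have a triangulation of $\Phi$ with at most $40$ triangles. A triangle $t\subset\Delta_B$ meets $W_D$ only in points of $\Delta_B\cap W_D=\{A,C\}\subset W_B$. Hence $t\cap\partial\Phi=t\cap W_B$ is a proper face of $t$ by (T3), and the same argument with $B$ and $D$ exchanged applies to the triangles of $\Delta_D$. The double gets at most $80$ triangles.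

In all cases the size is at most $152$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \texttt{https://core.ac.uk/download/pdf/82681819.pdf}
\end{thebibliography}
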